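# No minimal uncountably chromatic Borel graph in $L(\mathbb R)[U]$

## 1. The minimal graph of $L(\mathbb R)$, and what the ultrafilter does to it

We work in ZFC and assume a proper class of Woodin cardinals. Let $U$ be generic over $L(\mathbb R)$ for $\mathcal P(\omega)/\mathrm{fin}$: conditions are infinite subsets of $\omega$, ordered by $A\subseteq^*B$ ($A\setminus B$ is finite). We view $U$ as a nonprincipal ultrafilter on $\omega$. The forcing is $\sigma$-closed and $L(\mathbb R)\models$ DC, so no reals are added. The models $L(\mathbb R)$, $L(\mathbb R)[U]$ and $V$ have the same reals.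

**Definition.** A nonprincipal ultrafilter $W$ on $\omega$ is *Ramsey* if every $f:[\omega]^2\to2$ is constant on $[B]^2$ for some $B\in W$. The generic $U$ is Ramsey, by Ramsey's theorem and density.

**Definition.** A *Borel graph* is a graph (irreflexive and symmetric) whose vertex set is a Polish space and whose edge relation is Borel. Its chromatic number in a model $M$ is *uncountable* if $M$ contains no coloring of the vertices by countably many colors in which adjacent vertices get different colors. A *continuous homomorphism* from $G$ to $H$ is a continuous map, not necessarily injective, that sends edges to edges.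

Borel graphs and continuous maps are coded by reals, so they are the same in the three models. The models differ in which colorings they contain. A coloring in $L(\mathbb R)$ is also in $L(\mathbb R)[U]$, so passing to $L(\mathbb R)[U]$ can only shorten the list of uncountably chromatic Borel graphs.

In $L(\mathbb R)$ the list has a smallest member. The known result, quoted in "Canonical models for fragments of the axiom of choice" (the source of our problem), says: there is a Borel graph of uncountable chromatic number in $L(\mathbb R)$ that has a continuous homomorphism into any other uncountably chromatic graph in $L(\mathbb R)$. The problem asks for the same in $L(\mathbb R)[U]$: is there a Borel graph $Z_0$ of uncountable chromatic number in $L(\mathbb R)[U]$ that has a continuous homomorphism into every other Borel graph of uncountable chromatic number in $L(\mathbb R)[U]$?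

The first guess is yes, with the minimal graph of $L(\mathbb R)$ as the first candidate. Let us test this. All our test graphs have one shape.

**Definition.** For finite graphs $\vec K=(K_j)_{j\in\omega}$ (with nonempty vertex sets), $H(\vec K)$ is the graph on the compact space $\prod_jV(K_j)$ in which $x,y$ are adjacent iff there is exactly one $j$ with $x(j)\ne y(j)$, and for this $j$ the vertices $x(j),y(j)$ are adjacent in $K_j$. It is a Borel graph.

For example, if every $K_j$ is a single edge on $\{0,1\}$, then $H(\vec K)$ is the graph on $2^\omega$ joining sequences that differ in exactly one place. Call it the *parity graph*.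

To study it in $L(\mathbb R)$ we need one quoted theorem, used throughout.

**Fact (W)** (Woodin; see Larson, *The Stationary Tower*). With a proper class of Woodin cardinals, if $V[G]$ is a set-generic extension, $r\in\mathbb R^V$ and $\varphi$ is a formula, then $L(\mathbb R)^V\models\varphi(r)\iff L(\mathbb R)^{V[G]}\models\varphi(r)$. Set forcing preserves the hypothesis, so the fact may also be applied inside generic extensions.

**Observation 1.1.** The parity graph has uncountable chromatic number in $L(\mathbb R)$.

*Proof.* Let $\Psi:\mathrm{Ord}\times\mathbb R\to L(\mathbb R)$ be the canonical surjection, definable in $L(\mathbb R)$. If there is a proper coloring by $\omega$ in $L(\mathbb R)$, let $\gamma$ be the least ordinal such that $\Psi(\gamma,r)$ is one for some real $r$, and fix such an $r$. Then $c=\Psi(\gamma,r)$ is defined in $L(\mathbb R)$ from $r$. By (W), in every set-generic extension the same definition gives, in the new $L(\mathbb R)$, a proper coloring, still called $c$. Let $x\in2^\omega$ be Cohen over $V$. Some finite initial segment $q$ of $x$ forces, for some $k$, that $L(\mathbb R)\models c(x)=k$.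 Change the value of $x$ at the place $|q|$, and call the result $y$. Then $y$ is Cohen over $V$, extends $q$, and $V[y]=V[x]$. So $L(\mathbb R)^{V[x]}\models c(x)=k=c(y)$, while $x,y$ are adjacent, a contradiction. $\square$

**Observation 1.2.** If $\chi(K_j)\le N$ for all $j$, then $H(\vec K)$ has chromatic number at most $N$ in $L(\mathbb R)[U]$. In particular the parity graph is 2-colorable there.

*Proof.* Fix proper colorings $\chi_j:V(K_j)\to\mathbb Z/N$ and put $c(x)=\lim_{n\to U}\sum_{j<n}\chi_j(x(j))$, the value in $\mathbb Z/N$ taken for $U$-many $n$. If $x,y$ are adjacent and differ at $j$, the two sums differ by the same nonzero amount for all $n>j$, so $c(x)\ne c(y)$. $\square$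

The candidate is now gone. The minimal graph of $L(\mathbb R)$ either is the parity graph or has a continuous homomorphism into it. Composing with the coloring of Observation 1.2, we see that it is 2-colorable in $L(\mathbb R)[U]$. If the guess is to survive, it needs a different graph.

## 2. Unbounded chromatic numbers, odd cycles, and sphere graphs

Observation 1.2 needed one bound $N$ for all $\chi(K_j)$. Without it, the situation reverses.

**Theorem 1.** If $\sup_j\chi(K_j)=\infty$, then $H(\vec K)$ has uncountable chromatic number in $L(\mathbb R)[U]$. (If $\chi(K_j)\le N$ for all $j$, its chromatic number there is $\le N$.) In particular every graph $H_h$ defined below has uncountable chromatic number in $L(\mathbb R)[U]$.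

The part in parentheses is Observation 1.2; the rest is proved in Sections 4–6. Grant it for now.

A new candidate might be $H(\vec K)$ with $K_j$ the complete graph on $j+2$ vertices. It contains triangles, since three points that differ only at coordinate $j=1$ form one. So it has no homomorphism into a triangle-free graph, and we should look for triangle-free graphs of the form $H(\vec K)$ with unbounded chromatic numbers. Spheres provide them.

**Definition.** For $j\in\omega$ and $m\ge1$ fix a finite $\frac1{4m}$-net $V_{j,m}$ of the unit sphere $S^j\subset\mathbb R^{j+1}$ (every point of $S^j$ is within $\frac1{4m}$ of the net). Let $K_{j,m}$ be the graph on $V_{j,m}$ with $v\sim w\iff|v+w|\le\frac1m$. There are no loops, since $|v+v|=2$.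

So adjacent means nearly antipodal, and large $m$ means very nearly. The graph $K_{0,m}$ is a single edge. For $K_{1,1}$ we may take the 13 vertices of a regular 13-gon: its covering radius is $2\sin\frac{\pi}{26}<\frac14$. A vertex $w$ at angle $\theta$ from $-v$ has $|v+w|=2\sin\frac\theta2$, which is $\le1$ iff $\theta\le60^\circ$. The angles from $-v$ to the vertices are about $13.8^\circ,41.5^\circ,69.2^\circ,\dots$ on either side. With vertices numbered modulo 13, $\ell$ is adjacent to $\ell+5,\ell+6,\ell+7,\ell+8$. The steps of $+6$ form a 13-cycle, so this graph is not 2-colorable.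

We need three properties.

**(2.1)** $\chi(K_{j,m})\ge j+2$. Suppose there is a proper coloring with at most $j+1$ colors. The closed $\frac1{4m}$-neighborhoods of the color classes cover $S^j$. By the Lyusternik–Schnirelmann theorem (if $S^j$ is covered by $j+1$ closed sets, one of them contains an antipodal pair) one of them contains some $z,-z$. Then there are $v,w$ in one class with $|v-z|\le\frac1{4m}$ and $|w+z|\le\frac1{4m}$, so $|v+w|\le\frac1{2m}$. Hence $v\sim w$, a contradiction.

**(2.2)** If $m'\ge2m$, any map $\pi$ sending each $v\in V_{j,m'}$ to a nearest point of $V_{j,m}$ is a homomorphism $K_{j,m'}\to K_{j,m}$. Indeed, if $|v+w|\le\frac1{m'}$, then $|\pi(v)+\pi(w)|\le\frac1{m'}+2\cdot\frac1{4m}\le\frac1m$.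

**(2.3)** $K_{j,m}$ has no closed walk of odd length less than $2m$. If $v_0,v_1,\dots,v_{2k+1}=v_0$ is a closed walk, then $2v_0=v_0+v_{2k+1}=\sum_{i=0}^{2k}(-1)^i(v_i+v_{i+1})$, so $2\le\frac{2k+1}m$.

**Definition.** For $h\in\omega^\omega$ let $H_h=H((K_{j,h(j)+1})_j)$, with vertex space $X_h=\prod_jV_{j,h(j)+1}\subset\mathbb S:=\prod_jS^j$. Identify $R\in[\omega]^\omega$ with its increasing enumeration $R(0)<R(1)<\cdots$. For $u\in\omega^{<\omega}$ and $R\in[\omega]^\omega$ let $H_{u,R}=H_h$ and $X_{u,R}=X_h$, where $h=u$ on $|u|$ and $h(j)=R(j)$ for $j\ge|u|$. Write $H_R=H_{\emptyset,R}$.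

For example, $u=(7)$ and $R=\{0,2,4,\dots\}$ give $h=(7,2,4,6,\dots)$. By (2.1), $\chi(K_{j,h(j)+1})\to\infty$, so Theorem 1 does apply to every $H_h$.

How far does the triangle test go? Take a closed walk of odd length $g$ in $H_h$. For each $j$, the steps that change coordinate $j$ form a closed walk in $K_{j,h(j)+1}$, and the lengths of these walks add up to $g$. So one of them is odd, and (2.3) gives $2(h(j)+1)\le g$ for some $j$. Hence a graph $Z$ with an odd cycle of length $g$ has no homomorphism into $H_h$ once $h(j)\ge g$ for all $j$. *No graph with an odd cycle can be the required $Z_0$.*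

A graph $Z$ with a homomorphism into every $H_R$ therefore has no odd cycles. In ZFC one would finish at once: choose a base vertex in each component and color by the parity of the distance to it. Here this argument stops, because we need a coloring in $L(\mathbb R)[U]$, and the choice of base vertices may not be there. The parity graph shows that the danger is real. It has no odd cycles (in a closed walk each coordinate changes an even number of times), and yet it is uncountably chromatic in $L(\mathbb R)$. A coloring in $L(\mathbb R)[U]$ must be built from $U$ and from the homomorphisms themselves. The following theorem says that this can be done; it is proved in Sections 7–9.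

**Theorem 2.** Let $Z$ be a Borel graph such that for every $R\in[\omega]^\omega$ there are $u\in\omega^{<\omega}$ and a continuous homomorphism $Z\to H_{u,R}$. Then $Z$ has finite chromatic number in $L(\mathbb R)[U]$. If for every $R$ one can take $u=\emptyset$, the chromatic number is at most $2$.

**Main Theorem.** There is no Borel graph $Z_0$ of uncountable chromatic number in $L(\mathbb R)[U]$ that has a continuous homomorphism into every other Borel graph of uncountable chromatic number in $L(\mathbb R)[U]$.

*Proof from Theorems 1 and 2.* By Theorem 1 such a $Z_0$ would have a continuous homomorphism into every $H_R$, $R\in[\omega]^\omega$ (if $Z_0=H_R$, use the identity). By Theorem 2, $Z_0$ is then 2-colorable in $L(\mathbb R)[U]$, a contradiction. $\square$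

So the first guess is wrong. Write $h\ge^*R$ if $h(j)\ge R(j)$ for all but finitely many $j$, and let $\mathfrak b$ be the least size of a subset of $\omega^\omega$ with no $\ge^*$-bound. The same two theorems give more (Section 10).

**Theorem 3.**
1. For every Borel graph $Z$ of uncountable chromatic number in $L(\mathbb R)[U]$ there is $R\in[\omega]^\omega$ such that $Z$ has no continuous homomorphism into any $H_h$ with $h\ge^*R$.
2. If $\mathcal Z$ is a family of fewer than $\mathfrak b$ Borel graphs of uncountable chromatic number in $L(\mathbb R)[U]$, then some $H_h$, which is a Borel graph of uncountable chromatic number in $L(\mathbb R)[U]$, admits no continuous homomorphism from any member of $\mathcal Z$.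
3. For every $R$ there is $R'$ with a continuous homomorphism $H_{R'}\to H_R$ but none $H_R\to H_{R'}$. So there are infinite strictly descending sequences.

## 3. Ramsey ultrafilters: diagonal sets, a game, Mathias reals

Let $W$ be a Ramsey ultrafilter in a model $N$ of ZFC. Three facts about it carry the proof of Theorem 1.

**(D)** *If $E_n\in W$ for $n\in\omega$ (the sequence in $N$), there is $B\in W$ with $n'\in E_n$ for all $n<n'$ in $B$.*

*Proof.* Take $B\in W$ homogeneous for the statement "$n'\in E_n$" about pairs $n<n'$. For $n\in B$ the set $E_n\cap B$ is infinite, so some pair says "yes"; hence all do. $\square$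

**(G)** *Player I has no winning strategy in the game where at move $m$ I plays $D_m\in W$, II answers $n_m\in D_m$, and II wins iff $\{n_m:m\in\omega\}\in W$.*

*Proof.* Given a strategy for I, let $D_t$ be its answer to a legal position $t$ (a finite sequence of answers of II). Let $E_n\in W$ be the intersection of the finitely many $D_t$ with $t$ legal, of length $\le n+1$ and with entries $\le n$. Let $B$ be as in (D), and let $b_0<b_1<\cdots$ enumerate $B\cap D_\emptyset\in W$. Let II play $b_0,b_1,\dots$. First, $b_0\in D_\emptyset$. If $(b_0,\dots,b_m)$ is legal, it has length $m+1\le b_m+1$ and entries $\le b_m$, so $b_{m+1}\in E_{b_m}\subseteq D_{(b_0,\dots,b_m)}$. The whole play is legal, and II wins. $\square$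

**Definition.** $M_W$ is the forcing of pairs $(s,E)$ with $s\subset\omega$ finite, $E\in W$, $\max s<\min E$ (where $\max\emptyset=-1$). We put $(s',E')\le(s,E)$ iff $s'$ end-extends $s$, $s'\setminus s\subseteq E$ and $E'\subseteq E$. For infinite $A$, $G_A$ is the filter of all $(s,E)$ such that $s$ is an initial segment of $A$ and $A\setminus s\subseteq E$. We say that $A$ is *$M_W$-generic over $N$* if $G_A$ is.

For example, $(\{2,5\},E)$ promises that $A$ begins with $2,5$ and that all its other elements are in $E$. We identify a generic filter with the real $A$ that it adds.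

**(M)** (Mathias) *$A$ is $M_W$-generic over $N$ iff $A\subseteq^*E$ for all $E\in W$. Hence infinite subsets of $M_W$-generic sets are $M_W$-generic.*

*Proof.* If $A$ is generic and $E\in W$, the dense set of conditions $(s,E')$ with $E'\subseteq E$ meets $G_A$, so $A\subseteq^*E$. Conversely let $A\subseteq^*E$ for all $E\in W$, and let $D\in N$ be open dense. We must find a member of $D\cap G_A$.

**Step 1: every finite set gets a rank.** The rank measures how many elements must be added to $s$ before $D$ is reached. In $N$, give $s$ rank $0$ if $(s,E)\in D$ for some $E$. Otherwise $s$ has rank $\le\alpha$ if for $W$-many $n>\max s$ the set $s\cup\{n\}$ has rank $<\alpha$. If $t$ is unranked, then $F_t=\{n>\max t:t\cup\{n\}\text{ unranked}\}$ is in $W$: otherwise $t\cup\{n\}$ is ranked for $W$-many $n$, and $t$ would get a rank. Suppose that some $s$ is unranked. Apply (D) to $E_n=\bigcap\{F_t:t\subseteq n+1\text{ unranked}\}$ (which is $\omega$ if there is no such $t$) to get $B$, and let $E=(B\cap F_s)\setminus(\max s+1)$. By induction on $|t|$, $s\cup t$ is unranked for every finite $t\subseteq E$. For $t=\{n\}$ this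 is $n\in F_s$. For $t=t'\cup\{n\}$ with $t'\neq\emptyset$ and $n>\max t'$, we have $n\in E_{\max t'}\subseteq F_{s\cup t'}$. But $(s,E)$ has an extension in $D$, whose first component is some $s\cup t$ and has rank $0$, a contradiction.

**Step 2: the ranks decrease along $A$.** For $t$ of rank $0$ choose $F_t$ with $(t,F_t)\in D$. For $t$ of rank $\alpha>0$ let $F_t=\{n>\max t:\mathrm{rk}(t\cup\{n\})<\alpha\}\in W$. Apply (D) to $E_n=\bigcap\{F_t:\max t\le n\}$ to get $B$. Since $A\subseteq^*B$, there is an initial segment $s$ of $A$ with $A\setminus s=\{a_0<a_1<\cdots\}\subseteq B$. Let $t_i=s\cup\{a_0,\dots,a_i\}$. For all $i'>i$ we have $a_{i'}\in E_{a_i}\subseteq F_{t_i}$. So as long as $t_i$ has positive rank, $t_{i+1}$ has smaller rank. Hence some $t_i$ has rank $0$, and then $A\setminus t_i\subseteq F_{t_i}$, that is, $(t_i,F_{t_i})\in D\cap G_A$. $\square$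

## 4. Why Cohen points do not prove Theorem 1

Let us try to imitate Observation 1.1. Suppose some condition $A_0$ forces over $L(\mathbb R)$ that a name $\tau$ is a proper coloring of $H(\vec K)$ by $\omega$. The color of $x$ is now decided by conditions $B\subseteq A_0$. A contradiction needs adjacent $x,y$ and *one* infinite $B$ that forces $\tau(x)=k$ and $\tau(y)=k$.

Here is a natural plan. Let $W\ni A_0$ be $\mathcal P(\omega)/\mathrm{fin}$-generic over $V$, let $x$ be a point generic over $V[W]$, for instance Cohen, and let $A$ be $M_W$-generic over $V[W][x]$. Some infinite $A'\subseteq A$ forces $\tau(x)=k$. If the pair $(x,A')$ is again generic, then a condition for the two-step forcing forces "$A$ decides $\tau(x)=k$". Changing a coordinate of $x$ not controlled by that condition, and keeping $A$, gives the contradiction.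

With Cohen points the pair $(x,A')$ need not be generic. Take the parity graph and the set $C=\{n:\sum_{j<n}x(j)\text{ is even}\}$. Given an infinite $B\in V[W]$ and a finite Cohen condition, we can extend the condition to put some large $n\in B$ into $C$, and some other large $n\in B$ outside. So every $E\in W$ meets both $C$ and its complement in an infinite set, and $W$ does not generate an ultrafilter in $V[W][x]$. By genericity $A$ meets both $C$ and $\omega\setminus C$ in infinite sets. Then $A'=A\cap C$ is an infinite subset of $A$ that is not $M_W$-generic over $V[W][x]$. Moreover such sets cannot be avoided: $B$ forces $C\in U$ iff $B\subseteq^*C$, so a condition $B$ forces the color $0$ of Observation 1.2 for $x$ iff $B\subseteq^*C$. The plan must fail for the parity graph, since the theorem fails for it.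

We therefore need another way of adding $x$, in which

- a generic $x$ can be changed at one coordinate to an adjacent point, by an automorphism-like map of the ground model, and
- $W$ still generates a Ramsey ultrafilter after $x$ is added, so that (M) applies over the model containing $x$.

Unbounded chromatic numbers make this possible. Here is the point in the simplest case. Let $\varepsilon_j:V(K_j)\to\{0,1\}$ be any functions and $C=\{n:\sum_{j<n}\varepsilon_j(x(j))\text{ is even}\}$. Color classes add up: the two sets $\{\varepsilon_j=0\}$, $\{\varepsilon_j=1\}$ cover $V(K_j)$, so $\varepsilon_j$ is constant on some $b_j\subseteq V(K_j)$ with $\chi(b_j)\ge\frac12\chi(K_j)$. If we restrict $x$ to $\prod_jb_j$, the set $C$ is completely decided, and the chromatic numbers of the $b_j$ are still unbounded.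

## 5. A product forcing that preserves a Ramsey ultrafilter

Let $\sup_j\chi(K_j)=\infty$. For $a\subseteq V(K_j)$ let $\chi(a)$ be the chromatic number of $K_j\restriction a$. We have $\chi(a\cup a')\le\chi(a)+\chi(a')$.

**Definition.** $P$ is the set of sequences $p=(p_j)_{j\in\omega}$ with $\emptyset\ne p_j\subseteq V(K_j)$ and $\sup_j\chi(p_j)=\infty$, ordered by coordinatewise inclusion. For $s\in\prod_{j<\ell}p_j$, $p[s]\in P$ is $p$ with $p_j$ replaced by $\{s(j)\}$ for $j<\ell$.

For example, if $K_j$ is complete on $j+2$ vertices, a condition may have $p_j=V(K_j)$ for even $j$ and a singleton $p_j$ for odd $j$.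

Since each $K_j$ is finite, for every $N$ there are infinitely many $j$ with $\chi(p_j)\ge N$. The set $\{p[s]:s\in\prod_{j<\ell}p_j\}$ is predense below $p$: if $r\le p$ and $s\in\prod_{j<\ell}r_j$, then $r[s]\le r$ and $r[s]\le p[s]$. So a generic $G$ gives a point $x_G$, where $x_G(j)$ is the unique element of $\bigcap_{p\in G}p_j$.

In this section we work in a model $V_1$ of ZFC with a Ramsey ultrafilter $W\in V_1$.

**Lemma 1.** If $p\Vdash\dot f:\omega\to Y$ with $Y\in V_1$, there are $q\le p$ and finite sets $f_n\subseteq Y$ (the sequence in $V_1$) with $q\Vdash\forall n\ \dot f(n)\in f_n$.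

*Proof.* We fuse: at stage $n$ we settle $\dot f(n)$ up to finitely many values without touching the coordinates already fixed. Build $p=p_0\ge p_1\ge\cdots$ and $0=\ell_0<\ell_1<\cdots$. Given $p_n,\ell_n$, treat the finitely many $s\in\prod_{j<\ell_n}(p_n)_j$ one after another. Each time extend (current condition)$[s]$ to decide $\dot f(n)$, keep the new coordinates $\ge\ell_n$, and put back $(p_n)_j$ for $j<\ell_n$. The result is $p_{n+1}$, which agrees with $p_n$ below $\ell_n$. Let $f_n$ be the finite set of decided values; they lie in $Y$ since the deciding conditions are $\le p$. Choose $\ell_{n+1}>\ell_n$ such that some $j\in[\ell_n,\ell_{n+1})$ has $\chi((p_{n+1})_j)\ge n$.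

Let $q_j=(p_n)_j$ for any $n$ with $\ell_n>j$; this does not depend on $n$. Then $q_j=(p_{n+1})_j$ for $j\in[\ell_n,\ell_{n+1})$, so $q\in P$. Also $q\le p_n$ for all $n$. For $s\in\prod_{j<\ell_n}q_j$ we have $q[s]\le p_{n+1}[s]$, which decides $\dot f(n)$ to be in $f_n$. These $q[s]$ are predense below $q$. $\square$

**Lemma 2.** If $p\Vdash\dot C\subseteq\omega$, there are $q\le p$ and $B\in W$ with $q\Vdash B\subseteq\dot C$ or $q\Vdash B\cap\dot C=\emptyset$.

First, why the fusion of Lemma 1 is not enough. Suppose we have fixed a finite set $F$ of possible initial parts $s$ of $x$. For each $n$ we can shrink the tail so that every $s\in F$ decides "$n\in\dot C$". This gives a pattern in $2^F$, and one pattern $\eta$ occurs for $W$-many $n$. If $\eta$ is not constant, we would have to thin $F$, and this may destroy the large chromatic number of coordinates already chosen. So each new coordinate must be chosen in such a way that a constant pattern stays available forever. The proof defines by recursion which patterns remain available.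

*Proof.* Replacing $\dot C$ by a name for $\dot C\cap\omega$, we may assume that every condition forces $\dot C\subseteq\omega$.

**Step 1: the bookkeeping.** We set up tails and patterns. Let $P_\ell$ be the set of tails $w=(w_j)_{j\ge\ell}$ with $\emptyset\ne w_j\subseteq V(K_j)$ and $\sup_j\chi(w_j)=\infty$, ordered by coordinatewise inclusion. For $s\in\prod_{j<\ell}V(K_j)$ and $w\in P_\ell$ let $s^\frown w\in P$ be the condition with coordinates $\{s(j)\}$ for $j<\ell$ and $w_j$ for $j\ge\ell$. Write $w_{>i}=(w_j)_{j>i}$. Let $F$ range over nonempty (automatically finite) subsets of $\prod_{j<\ell}V(K_j)$, $\ell\in\omega$. For $\eta\in2^F$, $i\ge\ell$, $u\in\prod_{\ell\le j<i}V(K_j)$ and $\emptyset\ne b\subseteq V(K_i)$ put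
$$F^{u,b}=\{s^\frown u^\frown v:s\in F,\ v\in b\},\qquad \eta^{u,b}(s^\frown u^\frown v)=\eta(s).$$
So each $s\in F$ is continued by the fixed $u$ and then by every $v\in b$, and all continuations of $s$ inherit its value.

**Step 2: available patterns.** By recursion on $\alpha$ we define $L^\alpha_F(w)\subseteq2^F$ for $w\in P_\ell$, together with $L^\alpha_F[w]:=\{\eta:\forall w'\le w\ \ \eta\in L^\alpha_F(w')\}$.

- $\eta\in L^0_F(w)$ iff $W$ contains the set of those $n$ for which there is $w'\le w$ such that for all $s\in F$: $s^\frown w'\Vdash n\in\dot C$ if $\eta(s)=1$, and $s^\frown w'\Vdash n\notin\dot C$ if $\eta(s)=0$. Such a $w'$ is called a *witness* for $n$ (and $\eta$).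
- $\eta\in L^{\alpha+1}_F(w)$ iff for every $N\ge1$ there are $i\ge\ell$, $u\in\prod_{\ell\le j<i}w_j$, $b\subseteq w_i$ with $\chi(b)\ge N$ (so $b\ne\emptyset$), and $w'\le w_{>i}$ with $\eta^{u,b}\in L^\alpha_{F^{u,b}}[w']$.
- $L^\lambda_F(w)=\bigcap_{\alpha<\lambda}L^\alpha_F(w)$ for limit $\lambda$.

As an example, let $\dot C=\{n\ge1:\sum_{j<n}\varepsilon_j(x(j))\text{ even}\}$ and $F=\{v,v'\}\subseteq V(K_0)$, with $\ell=1$. If $\varepsilon_0(v)\ne\varepsilon_0(v')$, then any tail that decides "$n\in\dot C$" for both $v$ and $v'$ decides it oppositely. So no constant pattern is in $L^0_F(w)$. If $\varepsilon_0(v)=\varepsilon_0(v')$, all patterns in $L^0_F(w)$ are constant.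

**Step 3: monotonicity.** We record how these sets depend on $w$, $F$ and $\alpha$.

(1) *If $w'\le w$, then $L^\alpha_F(w')\subseteq L^\alpha_F(w)$.* By induction on $\alpha$: a witness below $w'$ is below $w$; the objects $i,u,b$ and the smaller tail allowed for $w'$ are allowed for $w$; and limits are clear.

(2) *If $\emptyset\ne F_0\subseteq F$ and $\eta\in L^\alpha_F(w)$, then $\eta\restriction F_0\in L^\alpha_{F_0}(w)$; similarly for $[w]$.* By induction on $\alpha$. Witnesses for $\eta$ are witnesses for $\eta\restriction F_0$. In the successor step use $F_0^{u,b}\subseteq F^{u,b}$ and $\eta^{u,b}\restriction F_0^{u,b}=(\eta\restriction F_0)^{u,b}$. The version for $[w]$ follows from the version for all $w'\le w$.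

(3) *$L^\alpha_F(w)$ is decreasing in $\alpha$.* First, $L^1\subseteq L^0$. Let $\eta\in L^1_F(w)$, and take $u,b,w'$ from the definition with $N=1$, so that $\eta^{u,b}\in L^0_{F^{u,b}}(w')$. Fix $v\in b$. If $w''\le w'$ is a witness for $n$ and $\eta^{u,b}$, then the tail with coordinates $\{u(j)\}$ ($\ell\le j<i$), then $\{v\}$, then $w''$, is $\le w$ and is a witness for $n$ and $\eta$. So $W$-many $n$ have a witness for $\eta$. Next, the step from $\alpha$ to $\alpha+1$ is given by a monotone operator. So $L^{\alpha+1}\subseteq L^\alpha$ (for all $F,w$) implies $L^{\alpha+2}\subseteq L^{\alpha+1}$. For limit $\alpha$, monotonicity and $L^\alpha\subseteq L^\gamma$ give $L^{\alpha+1}\subseteq\bigcap_{\gamma<\alpha}L^{\gamma+1}=L^\alpha$.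

**Step 4: some pattern is always available.** This is where unbounded chromatic numbers enter.

(4) *$L^\alpha_F(w)\ne\emptyset$, and for every $w$ there is $w'\le w$ with $L^\alpha_F[w']\ne\emptyset$.*

The second claim follows from the first at the same $\alpha$. Choose $w'\le w$ with $|L^\alpha_F(w')|$ minimal. By (1), $L^\alpha_F(w'')=L^\alpha_F(w')$ for all $w''\le w'$, so $L^\alpha_F[w']=L^\alpha_F(w')\neq\emptyset$. The first claim is proved by induction on $\alpha$.

For $\alpha=0$: given $n$, shrink $w$ successively for the $s\in F$ so that each $s^\frown w'$ decides "$n\in\dot C$". This gives some $\eta\in2^F$ with a witness for $n$. One of the finitely many $\eta$ occurs for a $W$-large set of $n$.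

For $\alpha+1$: given $N\ge1$, choose $i\ge\ell$ with $\chi(w_i)\ge N2^{|F|}$ and any $u\in\prod_{\ell\le j<i}w_j$. By the induction hypothesis choose $w'\le w_{>i}$ and $\xi\in L^\alpha_{F^{u,w_i}}[w']$. The function $v\mapsto(\xi(s^\frown u^\frown v))_{s\in F}$ on $w_i$ takes at most $2^{|F|}$ values. By subadditivity of $\chi$ it has a constant value $\eta_N\in2^F$ on some $b\subseteq w_i$ with $\chi(b)\ge N$. By (2), $\eta_N^{u,b}=\xi\restriction F^{u,b}\in L^\alpha_{F^{u,b}}[w']$. Some $\eta$ equals $\eta_N$ for infinitely many $N$; since a set $b$ good for a larger $N$ is good for a smaller one, $\eta\in L^{\alpha+1}_F(w)$.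

For limit $\alpha$: by (3), a decreasing chain of nonempty subsets of a finite set, whose intersection is nonempty.

**Step 5: stabilization.** We want patterns that are available forever. For each $(F,w)$ the decreasing sequence $L^\alpha_F(w)$ of finite sets is eventually constant. By Replacement there is one $\alpha^*$ with $L^{\alpha^*}_F(w)=L^{\alpha^*+1}_F(w)$ for all $F,w$. Write $L^\infty=L^{\alpha^*}$.

**Step 6: the fusion, as a strategy in the game (G).** We build $q$ while II collects the elements of $B$. Let $F_0=\{\emptyset\}$, $\ell_0=0$. By (4) choose $w_0\le p$ and $\delta\in2$ such that the constant function $\delta$ is in $L^\infty_{F_0}[w_0]$. At move $m$ we have $F_m\subseteq\prod_{j<\ell_m}V(K_j)$ and $w_m\in P_{\ell_m}$ with the constant function $\delta$ in $L^\infty_{F_m}[w_m]$. Player I plays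
$$D_m=\{n:\exists w'\le w_m\ \forall s\in F_m\ \ s^\frown w'\text{ decides }n\in\dot C\text{, positively iff }\delta=1\},$$
which is in $W$ since $L^\infty\subseteq L^0$. II answers $n_m\in D_m$; let $w'^{(m)}\le w_m$ be a witness for $n_m$. Since $\delta\in L^\infty_{F_m}[w_m]$, we have $\delta\in L^\infty_{F_m}(w'^{(m)})=L^{\alpha^*+1}_{F_m}(w'^{(m)})$. So, with $N=m+1$, there are $i_m\ge\ell_m$, $u_m\in\prod_{\ell_m\le j<i_m}w'^{(m)}_j$, $b_m\subseteq w'^{(m)}_{i_m}$ with $\chi(b_m)\ge m+1$, and $w_{m+1}\le w'^{(m)}_{>i_m}$ with $\delta\in L^\infty_{F_{m+1}}[w_{m+1}]$, where $F_{m+1}=F_m^{u_m,b_m}$ and $\ell_{m+1}=i_m+1$. (All choices are made by fixed choice functions, so this is a strategy.)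

By (G) the strategy is not winning. So there is a play that follows it with $B=\{n_m:m\in\omega\}\in W$. Let $q_j=\{u_m(j)\}$ for $\ell_m\le j<i_m$ and $q_{i_m}=b_m$. Then $q\in P$ because $\chi(b_m)\ge m+1$. We have $F_m=\prod_{j<\ell_m}q_j$. Since $w'^{(m+1)}\le w_{m+1}\le w'^{(m)}_{>i_m}$, we also have $q_j\subseteq w'^{(m)}_j$ for all $j\ge\ell_m$. For $m=0$ this gives $q\le w'^{(0)}\le w_0\le p$. In general $q[s]\le s^\frown w'^{(m)}$ for $s\in F_m$, and these $q[s]$ are predense below $q$. Hence $q\Vdash n_m\in\dot C$ for all $m$ if $\delta=1$, and $q\Vdash n_m\notin\dot C$ for all $m$ if $\delta=0$. $\square$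

**Lemma 3.** In $V_1[G]$, $W$ generates a Ramsey ultrafilter $W'$.

*Proof.* By Lemma 2 and genericity, $W'$ is a nonprincipal ultrafilter. Let $f:[\omega]^2\to2$ be in $V_1[G]$ and put $g(l)=\lim_{n\to W'}f(\{l,n\})$. There are $B_0\in W$ and $\delta$ with $g=\delta$ on $B_0$. For $l\in B_0$ choose $E_l\in W$ with $f(\{l,n\})=\delta$ for all $n\in E_l$, $n>l$; put $E_l=\omega$ for $l\notin B_0$. The sequence $(E_l)$ is in $V_1[G]$, and we must replace it by one in $V_1$. By Lemma 1 with $Y=W$ and genericity, there is a sequence in $V_1$ of finite sets $\mathcal E_l\subseteq W$ with $E_l\in\mathcal E_l$. Let $E'_l=\bigcap\mathcal E_l\in W$; then $E'_l\subseteq E_l$, and $(E'_l)\in V_1$. By (D) in $V_1$ there is $B\in W$ with $n\in E'_l$ for all $l<n$ in $B$. So $f$ is constantly $\delta$ on $[B\cap B_0]^2$. $\square$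

## 6. Changing one coordinate under a Mathias real

We prove Theorem 1 for $\sup_j\chi(K_j)=\infty$. One more quoted fact is needed.

**Fact (I)** (Jech, *Set Theory*, Lemma 15.43). If $N\subseteq N'\subseteq N[G]$ are models of ZFC and $N[G]$ is a set-generic extension of $N$, then $N[G]$ is a set-generic extension of $N'$.

**Step 1: a definable name.** We need the name of the coloring in many models at once. Let $t$ be a real coding $\vec K$. Suppose $H(\vec K)$ has a coloring by $\omega$ in $L(\mathbb R)[U]$. Then in $L(\mathbb R)$ some condition forces some name to be such a coloring. With $\Psi$ as in Section 1, let $\gamma$ be the least ordinal such that for some real $r$ and some $A_0$, $A_0\Vdash$ "$\Psi(\gamma,r)$ is a proper coloring of $H(\vec K)$ by $\omega$"; fix such $r,A_0$. As $\gamma$ is definable from $t$, the name $\tau=\Psi(\gamma,r)$ is defined in $L(\mathbb R)$ from $t,r$. Let $\vartheta(x,B,k)$ be the formula "$B\Vdash\tau(x)=k$" (parameters $t,r$), interpreted in the $L(\mathbb R)$ of various models. By (W), in every set-generic extension, $L(\mathbb R)$ satisfies "$A_0\Vdash\tau$ is a proper coloring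 of $H(\vec K)$ by $\omega$".

**Step 2: the generic objects.** We add $W$, then $x$ and $A$. Let $V_1=V[W]$, where $W\ni A_0$ is $\mathcal P(\omega)/\mathrm{fin}$-generic over $V$. No reals are added, so by Ramsey's theorem and density $W$ is a Ramsey ultrafilter in $V_1$. Let $P$ be the forcing of Section 5 in $V_1$, and let $(G,A)$ be generic over $V_1$ for $P\times M_W$. Put $V_3=V_1[G][A]$ and $x=x_G$. By Lemma 3, $W$ generates a Ramsey ultrafilter $W'$ in $V_1[G]$. Each set in $W'$ contains a set in $W$, so $M_W$ is dense in $M_{W'}$. Over $V_1[G]$, being $M_W$-generic and being $M_{W'}$-generic are therefore the same.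

**Step 3: one condition decides a color.** *Claim.* Some $(p,(a,E))\in P\times M_W$ and some $k$ satisfy $(p,(a,E))\Vdash_{V_1}$ "$L(\mathbb R)\models\vartheta(x_{\dot G},\dot A,k)$".

*Proof.* Since $A_0\in W$, $A\subseteq^*A_0$. In $L(\mathbb R)^{V_3}$ the infinite set $A\cap A_0$ forces $\tau$ to be a coloring by $\omega$. So there are an infinite $A'\subseteq A\cap A_0$ and $k$ with $\vartheta(x,A',k)$. Here the point at which Cohen forcing failed is passed: by (M), applied to $W'$ in $V_1[G]$, the infinite subset $A'$ of $A$ is $M_{W'}$-generic over $V_1[G]$. So $(G,A')$ is $P\times M_W$-generic over $V_1$. By (I), $V_3$ is a set-generic extension of $V_1[G][A']$, which is itself a set-generic extension of $V$ and so has a proper class of Woodin cardinals. By (W) applied in $V_1[G][A']$ to the real parameters $t,r,x,A'$, we get $L(\mathbb R)^{V_1[G][A']}\models\vartheta(x,A',k)$. Some condition in the generic filter given by $(G,A')$ forces this. $\square$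

**Step 4: the change of one coordinate.** We now produce two adjacent points with the same color. Fix $(p,(a,E)),k$ as in the Claim. Choose $j$ with $\chi(p_j)\ge2$ and adjacent $v,w\in p_j$. Let $p_v,p_w\le p$ be $p$ with $j$-th coordinate replaced by $\{v\}$, $\{w\}$. Take $(G,A)$ generic for $P\times M_W$ over $V_1$ containing $(p_v,(a,E))$, and let $V_3=V_1[G][A]$. Replacing the $j$-th coordinate $\{v\}$ by $\{w\}$ is an isomorphism, lying in $V_1$, from $P$ below $p_v$ onto $P$ below $p_w$. It carries $G$ to a filter $G^*\ni p_w$ such that $(G^*,A)$ is generic over $V_1$, contains $(p,(a,E))$, and $V_1[G^*][A]=V_3$. The points $x=x_G$ and $y=x_{G^*}$ differ exactly at $j$, with values $v,w$, so they are adjacent. By the choice of $(p,(a,E))$, applied to $(G,A)$ and to $(G^*,A)$,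
$$L(\mathbb R)^{V_3}\models\vartheta(x,A,k)\wedge\vartheta(y,A,k).$$
So $A$ forces $\tau(x)=k=\tau(y)$. Since $A\subseteq^*A_0$, this contradicts $L(\mathbb R)^{V_3}\models$ "$A_0\Vdash\tau$ is a proper coloring of $H(\vec K)$". The statement about $H_h$ follows from (2.1). This proves Theorem 1. $\square$

## 7. Choosing the homomorphisms continuously

We turn to Theorem 2. Let $Z$ have Polish vertex space $X$ and Borel edge set $\mathbf E\subseteq X^2$, and let for every $R$ some $u$ and some continuous homomorphism $Z\to H_{u,R}$ exist.

Here is where a coloring might come from. Suppose we had homomorphisms $\varphi_R:Z\to H_R$ for all $R$. For an edge $(x,y)$, $\varphi_R(x)$ and $\varphi_R(y)$ differ at exactly one coordinate $j$, and there they are antipodal up to $\frac1{R(j)+1}$. If $j$ stays fixed and $R(j)\to\infty$ along $U$, the limits of $\varphi_R(x)(j)$ and $\varphi_R(y)(j)$ are exactly antipodal, and a sign function tells them apart. The trouble is that $j$ depends on $R$ and on the edge. To control it we first make $\varphi_R$ depend continuously on $R$.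

**Notation.** For finite $s\subset\omega$ and $B\subseteq\omega$ put $[s,B]=\{s\cup D:D\in[B]^\omega,\ \min D>\max s\}$. For example, if $B$ is the set of even numbers, $[\{1,4\},B]$ consists of the sets $\{1,4\}\cup D$ with $D$ an infinite set of even numbers greater than $4$.

**Fact (S)** (Silver). If there is a measurable cardinal, every (boldface) $\Sigma^1_2$ set is Ramsey: some infinite set has all its infinite subsets in the given set, or all outside. Apply this to $\{D:s\cup\{A'(d):d\in D\}\in\mathcal X\}$ with $A'=A\setminus(\max s+1)$. It follows that every $\Sigma^1_2$ set $\mathcal X\subseteq[\omega]^\omega$ is *completely Ramsey*: for all $s$ and $A$ there is $B\in[A]^\omega$ with $[s,B]\subseteq\mathcal X$ or $[s,B]\cap\mathcal X=\emptyset$. For Borel sets this is the Galvin–Prikry theorem. These are projective statements, so they hold in $L(\mathbb R)$ too.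

We also use Kondô's $\Pi^1_1$ uniformization theorem.

**Step 1: coding continuous maps.** We want "is a homomorphism" to be $\Pi^1_1$. Fix countable bases $\{O_n\}$ of $X$ and $\{Q_m\}$ of $\mathbb S$. For $p\subseteq\omega\times\omega$ let $O^m_p=\bigcup_{(n,m)\in p}O_n$. Let $\mathcal R=\{\{m:y\in Q_m\}:y\in\mathbb S\}$. As an injective Borel image of $\mathbb S$, $\mathcal R$ is Borel, and the inverse map is Borel. For $p,x$ with $\{m:x\in O^m_p\}\in\mathcal R$ let $f_p(x)$ be the corresponding $y$. This is a Borel partial function of $(p,x)$ with Borel domain. Call $p$ a *code* if $f_p(x)$ is defined for all $x\in X$. Then $f_p^{-1}(Q_m)=O_p^m$, so $f_p$ is continuous. Every continuous $f:X\to\mathbb S$ has a code, namely $\{(n,m):O_n\subseteq f^{-1}(Q_m)\}$.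

The set of triples $(R,u,p)$ such that $p$ codes a homomorphism $Z\to H_{u,R}$ is $\Pi^1_1$. It says that for all $x$, $f_p(x)$ is defined and in $X_{u,R}$, and for all $(x,y)\in\mathbf E$, $f_p(x),f_p(y)$ are adjacent in $H_{u,R}$.

**Step 2: a uniformizing function.** We pick one homomorphism for each $R$. By hypothesis and Kondô's theorem there is $\Theta:[\omega]^\omega\to\omega^{<\omega}\times\mathcal P(\omega\times\omega)$, $\Theta(R)=(u_R,p_R)$, with $\Pi^1_1$ graph, uniformizing this set of triples. If $u=\emptyset$ is possible for every $R$, we uniformize instead the $\Pi^1_1$ subset of triples with $u=\emptyset$, so that $u_R=\emptyset$ for all $R$. The sets $\{R:u_R=u\}$ and $\{R:(n,m)\in p_R\}$ and their complements are $\Sigma^1_2$. List these sets as $\mathcal X_0,\mathcal X_1,\dots$.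

**Step 3: continuity on a cube.** *Every $A\in[\omega]^\omega$ contains an $A_1\in[A]^\omega$ such that $\Theta\restriction[A_1]^\omega$ is continuous.* By (S) build $A\supseteq B_0\supseteq B_1\supseteq\cdots$ with $a_k=\min B_k$ and $B_{k+1}\subseteq B_k\setminus\{a_k\}$, such that for all $i\le k$ and $s\subseteq\{a_0,\dots,a_{k-1}\}$ the set $[s,B_k]$ is contained in or disjoint from $\mathcal X_i$. (There are finitely many requirements on each $B_k$, and they are preserved by shrinking.) Let $A_1=\{a_k:k\in\omega\}$. For $R\in[A_1]^\omega$ we have $R\in[s,B_i]$ with $s=R\cap\{a_0,\dots,a_{i-1}\}$, so whether $R\in\mathcal X_i$ depends only on $s$. Hence $\mathcal X_i\cap[A_1]^\omega$ is relatively clopen for all $i$, which is the claim.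

As $\Theta\in L(\mathbb R)$, by genericity we can fix such an $A_1\in U$. Write $\varphi_R=f_{p_R}:Z\to H_{u_R,R}$ for $R\in[A_1]^\omega$.

**Step 4: a fixed $u$.** We make $u_R$ constant. By continuity of $R\mapsto u_R$ at $A_1$, fix an initial segment $s_0$ of $A_1$ and $u$ with $|s_0|\ge|u|$ and $u_R=u$ for all $R\in[s_0,A_1]$. If $u_R=\emptyset$ always, take $s_0=u=\emptyset$. From now on $R\in[s_0,A_1]$.

**Step 5: local constancy.** We draw the consequences of continuity for a fixed vertex or edge. For fixed $x$, the set $\{R:\varphi_R(x)\in Q_m\}=\bigcup_{n:\,x\in O_n}\{R:(n,m)\in p_R\}$ is relatively open. So $R\mapsto\varphi_R(x)\in\mathbb S$ is continuous. Its $j$-th coordinate lies in a finite set that depends only on $R(j)$ (or on $u(j)$, if $j<|u|$). Hence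

(7.1) for fixed $x,j$, the map $R\mapsto\varphi_R(x)(j)$ is locally constant.

For $(x,y)\in\mathbf E$ let $j_R=j_R(x,y)$ be the unique $j$ with $\varphi_R(x)(j)\ne\varphi_R(y)(j)$. By (7.1), applied to $x$ and $y$ at this one coordinate, the two values at that coordinate keep differing for all $R'$ near $R$. By uniqueness $j_{R'}=j_R$ there. So $R\mapsto j_R$ is locally constant. The map $(R,x,y)\mapsto j_R(x,y)$ is Borel.

## 8. Limits along $U$, signs, and critical sets

Work in $L(\mathbb R)[U]$. Let $\mathcal S$ be the set of finite $s\subset A_1$ end-extending $s_0$ ($s=s_0$ allowed). We say that something holds for *$U$-many* $n$ if the set of such $n$ is in $U$.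

**Definition.** For $s\in\mathcal S$ write $\forall^UR\supset s\ \theta(R)$ if for some $B\in U$, $B\subseteq A_1$, $\theta(R)$ holds for all $R\in[s,B]$.

For example, $\forall^UR\supset s\ R(|s|)>100$ holds: take $B=A_1\setminus101$, since $R(|s|)=\min(R\setminus s)$.

**Step 1: the quantifier decides Borel statements.** For Borel $\theta$, either $\forall^UR\supset s\ \theta(R)$ or $\forall^UR\supset s\ \neg\theta(R)$, and not both. Indeed, the set of $B\subseteq A_1$ for which $[s,B]$ is contained in or disjoint from $\{R:\theta(R)\}$ belongs to $L(\mathbb R)$ and is dense below $A_1$, because Borel sets are completely Ramsey; so it meets $U$. Not both, since $[s,B\cap B']\ne\emptyset$ for $B,B'\in U$. The quantifier commutes with finite conjunctions. Since $[s\cup\{n\},B]\subseteq[s,B]$ for $n\in B$, $n>\max s$: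

(8.1) $\forall^UR\supset s\ \theta(R)$ implies that for $U$-many $n$, $\forall^UR\supset s\cup\{n\}\ \theta(R)$.

**Step 2: the limit at the next coordinate, and its sign.** We turn "nearly antipodal" into a bit. For $x\in X$, $s\in\mathcal S$ let $\psi_s(x)\in S^{|s|}$ be the unique $z$ such that $\forall^UR\supset s\ \varphi_R(x)(|s|)\in Q$ for every neighborhood $Q$ of $z$. To see that it exists, fix finite Borel partitions of $S^{|s|}$ with mesh tending to $0$. By Step 1 the $k$-th partition has exactly one piece $Q^k$ with $\forall^UR\supset s\ \varphi_R(x)(|s|)\in Q^k$. Finite intersections of the $Q^k$ are nonempty, so by compactness there is $z\in\bigcap_k\overline{Q^0\cap\dots\cap Q^k}$. Since $z\in\overline{Q^k}$ and the diameters tend to $0$, every neighborhood of $z$ contains some $Q^k$. Uniqueness holds since distinct points have disjoint neighborhoods.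

Let $\sigma_j:S^j\to\{0,1\}$ be the sign of the first nonzero coordinate, so $\sigma_j(-z)=1-\sigma_j(z)$. Put $e_s(x)=\sigma_{|s|}(\psi_s(x))$.

**Step 3: live, dead, critical.** We classify $s$ by where the edge is broken. Fix $(x,y)\in\mathbf E$. Call $s\in\mathcal S$

- *live* if $\forall^UR\supset s\ j_R\ge|s|$, and *dead* if $\forall^UR\supset s\ j_R<|s|$ (exactly one holds, by Step 1);
- *critical* if $\forall^UR\supset s\ j_R=|s|$.

For example, if $s_0=\emptyset$ and the edge has $j_R=R(0)+1$ for all $R$, then $\emptyset$ is live and not critical. A nonempty $s$ with least element $n$ is live iff $|s|\le n+1$, critical iff $|s|=n+1$, and dead otherwise.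

(a) *$e_s(x)\ne e_s(y)$ iff $s$ is critical.* If $s$ is not critical, then by Step 1 $\forall^UR\supset s\ j_R\neq|s|$, so $\forall^UR\supset s\ \varphi_R(x)(|s|)=\varphi_R(y)(|s|)$, and $\psi_s(x)=\psi_s(y)$. Let $s$ be critical. Since $|s|\ge|u|$, the graph at coordinate $|s|$ is $K_{|s|,R(|s|)+1}$, so $\forall^UR\supset s$: $|\varphi_R(x)(|s|)+\varphi_R(y)(|s|)|\le\frac1{R(|s|)+1}$. Here $R(|s|)=\min(R\setminus s)$ exceeds any prescribed number for $\forall^UR\supset s$. So for every $\epsilon>0$ there is $R$ such that this sum has norm $\le\epsilon$ and $\varphi_R(x)(|s|)$, $\varphi_R(y)(|s|)$ are within $\epsilon$ of $\psi_s(x)$, $\psi_s(y)$. Then $|\psi_s(x)+\psi_s(y)|\le3\epsilon$. Hence $\psi_s(y)=-\psi_s(x)$, and the signs differ.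

(b) *If $s$ is dead, then $s$ is not critical and $U$-many $s\cup\{n\}$ are dead.* By (8.1), since $j_R<|s|$ implies $j_R<|s\cup\{n\}|$.

(c) *If $s$ is critical, then $s$ is live and $U$-many $s\cup\{n\}$ are dead.* By (8.1), since $j_R=|s|$ implies $j_R<|s\cup\{n\}|$.

(d) *If $s$ is live and not critical, then $U$-many $s\cup\{n\}$ are live.* We have $\forall^UR\supset s\ j_R\ge|s|+1$; use (8.1).

## 9. A countable rank bound and a coloring by iterated limits

Suppose $s_0=\emptyset$ and $j_R(x,y)\in\{0,1\}$ for all edges and all $R$. Then $c(x)=e_\emptyset(x)+\lim_{n\to U}e_{\{n\}}(x)\pmod2$ is a proper coloring. Indeed, if $\emptyset$ is critical, the first terms differ, and by (c), (b), (a) the second terms agree. Otherwise $\emptyset$ is live and not critical, the first terms agree, $U$-many $\{n\}$ are live by (d), hence critical, and the second terms differ.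

So one would iterate the limit a fixed finite number $k$ of times. This stops working at edges like the one above with $j_R=R(0)+1$. With $k$ iterations only sets $s$ with $|s|\le k$ are examined, and for $U$-many $n$ no such $s$ starting with $n$ is critical, since a critical one has $n+1$ elements. So no finite number of iterations separates $x$ from $y$. The number of further steps must be allowed to depend on $n$. In other words, the iteration must have transfinite length, with one length good for all edges.

**Step 1: a bound for the ranks.** We find that length. We use the Kunen–Martin theorem: a wellfounded $\Sigma^1_1$ relation on a Polish space has rank $<\omega_1$. For $(x,y)\in\mathbf E$ let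
$$T_{xy}=\{s\in\mathcal S:\exists R\in[s,A_1]\ j_R(x,y)\ge|s|\}.$$
Every live $s$ is in $T_{xy}$. Let $((x,y),t)\prec((x,y),s)$ iff $(x,y)\in\mathbf E$, $s,t\in T_{xy}$ and $t$ properly end-extends $s$. This is a $\Sigma^1_1$ relation on $X^2\times[\omega]^{<\omega}$, since $j$ is Borel. It is wellfounded. An infinite descending sequence gives $(x,y)$ and $s_1\subsetneq s_2\subsetneq\cdots$ in $T_{xy}$, each end-extending the previous one, with union $R\in[s_0,A_1]$. By local constancy of $j$, for all large $i$ every $R'\in[s_i,A_1]$ has $j_{R'}=j_R$. If also $|s_i|>j_R$, then $s_i\notin T_{xy}$, a contradiction. By Kunen–Martin there is $\alpha^*<\omega_1$ bounding all ranks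
$$\mathrm{rk}_{xy}(s)=\sup\{\mathrm{rk}_{xy}(t)+1:t\in T_{xy}\text{ properly end-extends }s\},\qquad s\in T_{xy}.$$

In the example $j_R=R(0)+1$, the set $T_{xy}$ consists of $\emptyset$ and of all nonempty $s\subset A_1$ with $|s|\le\min s+1$. So $\{n\}$ has rank $n$ for $n\in A_1$, and $\emptyset$ has rank $\omega$.

**Step 2: the coloring.** We define limits of every length $\alpha\le\alpha^*$. For $0<\alpha\le\alpha^*$ fix $(\alpha_i)_{i\in\omega}$ as follows: $\alpha_i=\beta$ for all $i$ if $\alpha=\beta+1$; if $\alpha$ is a limit, $(\alpha_i)$ is nondecreasing and cofinal in $\alpha$. All of these come from one bijection $\pi$ of $\omega$ with an infinite countable ordinal $\ge\alpha^*$: for limit $\alpha$ let $\alpha_i$ be the largest $\pi(k)<\alpha$ with $k\le i$, or $0$ if there is none. In either case, $\beta<\alpha$ implies $\beta\le\alpha_i$ for all large $i$. In $L(\mathbb R)[U]$ define, for $s\in\mathcal S$, $x\in X$,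
$$c^0_s(x)=e_s(x),\qquad c^\alpha_s(x)=e_s(x)+\lim_{n\to U}\ \lim_{i\to U}\ c^{\alpha_i}_{s\cup\{n\}}(x)\pmod2,$$
where $n$ ranges over $n\in A_1$, $n>\max s$.

**Step 3: dead sets do not separate, live sets do.** Let $(x,y)\in\mathbf E$.

(i) *If $s$ is dead, then $c^\alpha_s(x)=c^\alpha_s(y)$.* Induction on $\alpha$. By (b) and (a), $e_s(x)=e_s(y)$. By (b), $U$-many $s\cup\{n\}$ are dead, so for these $n$ and all $i$ the values $c^{\alpha_i}_{s\cup\{n\}}$ at $x$ and $y$ agree, and so do the limits.

(ii) *If $s$ is live and $\mathrm{rk}_{xy}(s)\le\alpha$, then $c^\alpha_s(x)\ne c^\alpha_s(y)$.* Induction on $\alpha$. If $s$ is critical, then $e_s(x)\ne e_s(y)$ by (a), and (for $\alpha>0$) the iterated limits agree by (c) and (i). Suppose $s$ is live and not critical. Then $e_s(x)=e_s(y)$ by (a). By (d), for $U$-many $n$ the set $s\cup\{n\}$ is live, hence in $T_{xy}$ and of rank $<\mathrm{rk}_{xy}(s)\le\alpha$. In particular $\alpha>0$. For such $n$ we have $\mathrm{rk}_{xy}(s\cup\{n\})\le\alpha_i$ for all large $i$, so by induction $c^{\alpha_i}_{s\cup\{n\}}$ separates $x,y$ for all large $i$. The values lie in $\{0,1\}$,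 so the limit over $i$, and then the limit over $n$, separates $x,y$.

**Step 4: the coordinates below $|s_0|$.** We must still treat edges broken before coordinate $|s_0|$. For $j<|s_0|$ and $R\in[s_0,A_1]$ we have $R(j)=s_0(j)$, so $\varphi_R(x)(j)$ lies in a fixed finite set $V'_j$. Let $d_j(x)\in V'_j$ be the value with $\forall^UR\supset s_0\ \varphi_R(x)(j)=d_j(x)$, which exists by Step 1 of Section 8. Color
$$c(x)=\bigl(c^{\alpha^*}_{s_0}(x),(d_j(x))_{j<|s_0|}\bigr),$$
with finitely many colors. Let $(x,y)\in\mathbf E$. If $s_0$ is live, then $\mathrm{rk}_{xy}(s_0)\le\alpha^*$ and (ii) gives $c(x)\ne c(y)$. If $s_0$ is dead, then for some $j<|s_0|$, $\forall^UR\supset s_0\ j_R=j$, so $d_j(x)\ne d_j(y)$. So $c\in L(\mathbb R)[U]$ is a proper coloring. If $u=\emptyset$ was possible for every $R$, then $s_0=\emptyset$, which is live since $j_R\ge0$, and only the two colors $c^{\alpha^*}_\emptyset(x)$ are used. This proves Theorem 2, and with it the Main Theorem. $\square$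

## 10. Families of fewer than $\mathfrak b$ graphs, and descending sequences

We prove Theorem 3. Here the prefix $u$ allowed in Theorem 2 is used.

**Part 1.** Suppose that for every $R$ there are $h\ge^*R$ and a continuous homomorphism $Z\to H_h$; we verify the hypothesis of Theorem 2. Given $R\in[\omega]^\omega$, apply this to the set enumerated by $j\mapsto2R(j)+1$. We get $h$ and $j_0$ with $h(j)+1\ge2(R(j)+1)$ for $j\ge j_0$, and a continuous homomorphism $Z\to H_h$. Put $u=h\restriction j_0$. Consider the map $X_h\to X_{u,R}$ that is the identity on coordinates $j<j_0$ and is a map as in (2.2) on each coordinate $j\ge j_0$. It acts coordinate by coordinate and is a graph homomorphism on each coordinate, so it sends points adjacent in $H_h$ to points adjacent in $H_{u,R}$; and it is continuous. So $Z$ maps to $H_{u,R}$. As $R$ was arbitrary, Theorem 2 shows that $Z$ has finite chromatic number in $L(\mathbb R)[U]$, a contradiction.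

**Part 2.** We diagonalize against all members of $\mathcal Z$ at once. Choose $R_Z$ for $Z\in\mathcal Z$ by Part 1, and $h$ with $h\ge^*R_Z$ for all $Z\in\mathcal Z$, which is possible as $|\mathcal Z|<\mathfrak b$. By Theorem 1, $H_h$ has uncountable chromatic number in $L(\mathbb R)[U]$, and by the choice of the $R_Z$ no $Z\in\mathcal Z$ has a continuous homomorphism into it.

**Part 3.** We go strictly below $H_R$. By Theorem 1 we may apply Part 1 to $Z=H_R$; let $R_1$ be the resulting set. Put $R'(j)=\max(R_1(j),2R(j)+1)$, which is strictly increasing in $j$ and so enumerates a set $R'\in[\omega]^\omega$. Since $R'(j)+1\ge2(R(j)+1)$, applying (2.2) on each coordinate gives a continuous homomorphism $H_{R'}\to H_R$. Since $R'\ge^*R_1$, there is no continuous homomorphism $H_R\to H_{R'}$. Repeating this from $R'$ on gives an infinite strictly descending sequence. $\blacksquare$
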